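\title{A curvature-dependent regret lower bound for first-order online convex optimization on hyperbolic space}

\begin{abstract}
Consider online convex optimization for $T$ rounds on a Hadamard manifold with sectional curvatures in $[\kappa,0]$, over a geodesically convex set of diameter at most $D$, with $L$-Lipschitz losses. Riemannian online gradient descent has regret $O(DL\sqrt{\zeta T})$, where $\zeta=\sqrt{|\kappa|}D/\tanh(\sqrt{|\kappa|}D)$. We prove that a learner who observes only subgradients cannot do better in the worst case: on a ball of radius $D/2$ in hyperbolic space of curvature $\kappa$ and any dimension $n\ge2$, the minimax first-order regret equals $DL\min\{T,\sqrt{\zeta T}\}$ up to a factor in $[\frac1{430},1]$. The lower bound persists when each loss is smooth near the point played. The adversary hides a target among $e^{\Theta(\zeta)}$ well-separated points and answers with random directions whose signs are slightly biased toward the target; each answer is a subgradient of a geodesically convex loss that is exactly linear along the geodesic to the target.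
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The game}
Let $\mathcal M$ be a Hadamard manifold, that is, a complete, simply connected Riemannian manifold of nonpositive sectional curvature. By the Cartan--Hadamard theorem each exponential map $\mathrm{Exp}_x:T_x\mathcal M\to\mathcal M$ is a diffeomorphism. We write $\mathrm{Log}_x$ for its inverse and reserve $\log$ for the natural logarithm. Two points $x,z$ are joined by a unique geodesic segment, $r\mapsto\mathrm{Exp}_x(r\,\mathrm{Log}_xz)$ for $r\in[0,1]$, and $d(x,z)=\|\mathrm{Log}_xz\|$. A set is \emph{g-convex} if it contains the segment between any two of its points, and $f:\mathcal M\to\mathbb R$ is \emph{g-convex} if it is convex along every geodesic. A vector $g\in T_x\mathcal M$ is a \emph{subgradient} of $f$ at $x$, written $g\in\partial f(x)$, if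
\[
f(z)\ge f(x)+\langle g,\mathrm{Log}_xz\rangle\qquad\text{for all }z\in\mathcal M .
\]

Assume that the sectional curvatures lie in $[\kappa,0]$ with $\kappa<0$, let $\mathcal K\subseteq\mathcal M$ be closed and g-convex of diameter at most $D>0$, and let $L>0$. A loss $f:\mathcal M\to\mathbb R$ is \emph{admissible} if it is g-convex on $\mathcal M$, $L$-Lipschitz on $\mathcal K$, and all its subgradients at points of $\mathcal K$ have norm at most $L$. The learner knows $\mathcal M,\mathcal K,\kappa,D,L$ and the horizon $T$. In round $t=1,\dots,T$ the learner plays $x_t\in\mathcal K$; having seen $x_1,\dots,x_t$, an \emph{adaptive adversary} picks an admissible loss $f_t$ and a subgradient $g_t\in\partial f_t(x_t)$; the learner observes $g_t$ and nothing else. The regret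
\[
\mathrm{Reg}_T=\sum_{t=1}^Tf_t(x_t)-\min_{x\in\mathcal K}\sum_{t=1}^Tf_t(x)
\]
compares the learner with the best fixed point in hindsight; the minimum exists because the closed bounded set $\mathcal K$ is compact. A \emph{first-order algorithm} is a rule $x_t=\phi_t(\xi,g_1,\dots,g_{t-1})$, where $\xi$ is the internal randomness, a random element of a standard Borel space, and the maps $\phi_t$ are Borel. Each $g_i$ is a point of the tangent bundle and so records $x_i$. The \emph{minimax first-order regret} is the infimum over first-order algorithms of the supremum over adversaries of $\mathbb E[\mathrm{Reg}_T]$.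

\subsection{The question}
Curvature enters through
\[
\zeta=\zeta(\kappa,D)=s\coth s,\qquad s=\sqrt{|\kappa|}\,D .
\]
The function $s\coth s$ tends to $1$ as $s\to0$ and has derivative $(\sinh2s-2s)/(2\sinh^2s)>0$. Moreover $\zeta-s=2s/(e^{2s}-1)\in(0,1]$. Thus
\begin{equation}\label{eq:zeta}
\max\{1,s\}\le\zeta\le 1+s ,
\end{equation}
so $\zeta$ is close to $1$ when $\mathcal K$ is small compared with the curvature radius $|\kappa|^{-1/2}$, and otherwise $\zeta$ is essentially the diameter measured in units of that radius.

The following three results are stated in \cite{problem}. Riemannian online gradient descent (R-OGD), $x_{t+1}=P_{\mathcal K}(\mathrm{Exp}_{x_t}(-\eta_tg_t))$ with $P_{\mathcal K}$ the metric projection onto $\mathcal K$, has regret $O(DL\sqrt{\zeta T})$ for a suitable step size. It has a matching worst-case lower bound $\Omega(DL\sqrt{\zeta T})$ for any predetermined step-size schedule and for certain adaptive ones. Finally, when the whole function $f_t$ is revealed, a Riemannian Follow-the-Regularized-Leader method achieves the curvature-independent bound $O(DL\sqrt T)$.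

Is the factor $\sqrt\zeta$ a defect of R-OGD, or the price of first-order feedback? In $\mathbb R^n$ such feedback costs nothing: the subgradient determines the affine surrogate $z\mapsto\langle g_t,z-x_t\rangle$ completely, a full-information method can be run on the surrogates, and the true regret is at most the surrogate regret. This reduction would remove $\sqrt\zeta$ if it carried over. It does not carry over as it stands, because on hyperbolic space the surrogate $z\mapsto\langle g_t,\mathrm{Log}_{x_t}z\rangle$ is not g-convex (Remark~\ref{rem:surrogate}). The authors of \cite{problem} conjecture that an $\Omega(\sqrt{\zeta T})$ lower bound holds for every first-order algorithm. They state no precise formalization; one natural reading, with the scaling $DL$ taken from the bound for R-OGD, is the following.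

\begin{quote}
\textbf{Statement (S).} There are absolute constants $c>0$ and $C\ge1$ such that for all $\kappa<0$, $D>0$, $L>0$ and all integers $T\ge C\zeta(\kappa,D)$ there exist a Hadamard manifold $\mathcal M$ with sectional curvatures in $[\kappa,0]$ and a closed g-convex $\mathcal K\subseteq\mathcal M$ of diameter at most $D$ on which, for every first-order algorithm, possibly randomized, some adaptive adversary forces $\mathbb E[\mathrm{Reg}_T]\ge cDL\sqrt{\zeta T}$.
\end{quote}

\subsection{Results}
Statement (S) is true, and the hyperbolic plane suffices. Let $\mathbb H^n_\kappa$ be the $n$-dimensional hyperbolic space of constant curvature $\kappa$.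

\begin{theorem}\label{thm:hyp}
Let $\kappa<0$, $D,L>0$, $n\ge2$, let $\mathcal M=\mathbb H^n_\kappa$ and let $\mathcal K$ be a closed ball of radius $D/2$. For every $T\ge1$ and every first-order algorithm there is an adaptive adversary with
\[
\mathbb E[\mathrm{Reg}_T]\ge c_n\,DL\min\{T,\sqrt{\zeta T}\},\qquad c_2=\tfrac1{351},\quad c_n=\tfrac1{430}\ \ (n\ge3).
\]
In particular $\mathbb E[\mathrm{Reg}_T]\ge c_nDL\sqrt{\zeta T}$ for all $T\ge\zeta$, and Statement (S) holds with $C=1$, $c=1/351$.
\end{theorem}

\begin{theorem}\label{thm:upper}
For every $(\mathcal M,\mathcal K)$ as in the game, some first-order algorithm guarantees $\mathrm{Reg}_T\le DL\min\{T,\sqrt{\zeta T}\}$. Hence for balls of radius $D/2$ in $\mathbb H^n_\kappa$, for every $n\ge2$ and $T\ge1$, the minimax first-order regret equals $DL\min\{T,\sqrt{\zeta T}\}$ up to a factor in $[\frac1{430},1]$. A condition of the type $T\ge C\zeta$ cannot be dropped from (S): a lower bound $cDL\sqrt{\zeta T}$ forces $T\ge c^2\zeta$.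
\end{theorem}

The losses behind Theorem~\ref{thm:hyp} have a kink at $x_t$, and the adversary selects one of many subgradients. This freedom is not the source of the hardness.

\begin{theorem}\label{thm:smooth}
The bounds of Theorem~\ref{thm:hyp} remain true, with the same constants, if every $f_t$ is required to be $C^\infty$ in a neighborhood of $x_t$, so that $g_t=\nabla f_t(x_t)$ is the unique subgradient.
\end{theorem}

Theorem~\ref{thm:hyp} is deduced from a bound that holds on every Hadamard manifold and involves only a packing number and a dimension.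

\begin{theorem}\label{thm:general}
Let $\mathcal M$ be a Hadamard manifold and $\mathcal K$ a closed bounded g-convex set containing $N\ge3$ points $y_1,\dots,y_N$ with pairwise distances at least $2\rho>0$. Suppose that for every $x\in\mathcal K$ there is an $m$-dimensional subspace $V_x\subseteq T_x\mathcal M$ that contains all $\mathrm{Log}_xy_j$ and has an orthonormal basis depending in a Borel way on $x$. (One can always take $V_x=T_x\mathcal M$, $m=\dim\mathcal M$.) Then for all $L>0$, $T\ge1$ and every first-order algorithm there is an adaptive adversary with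
\[
\mathbb E[\mathrm{Reg}_T]\ge\frac{L\rho}{4\sqrt{6m}}\min\Big\{T,\sqrt{\tfrac{T\log N}{10}}\Big\}.
\]
The adversary can be taken deterministic, with $(f_t,g_t)$ depending only on $(t,x_t)$ and with $f_t(x_t)=0$. Hence the bound also holds if the learner observes $f_t(x_t)$.
\end{theorem}

The proof has three independent parts. \emph{Convexity} (Section~\ref{sec:losses}): for any $x$, $y$ and $g\in T_x\mathcal M$ there is a g-convex loss with subgradient $g$ at $x$ that is linear along the geodesic through $x$ and $y$, so the adversary may announce any vector and collect exactly $-\langle g,\mathrm{Log}_xy\rangle$ against the comparator $y$. \emph{Information} (Section~\ref{sec:hide}): the adversary hides a target among the $y_j$ and announces a random direction whose sign has bias $\varepsilon$ toward the target; a round costs the learner about $\varepsilon L\rho/\sqrt m$ and reveals at most $\varepsilon^2$ nats, so $\varepsilon$ of order $\sqrt{(\log N)/T}$ keeps the target hidden. \emph{Geometry} (Section~\ref{sec:hyp}): a hyperbolic disk of diameter $D$ contains $N$ points at mutual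 distance at least $D/2$ with $\log N\ge\zeta/4$, while $m=2$. We begin with the upper bound, which shows where $\zeta$ comes from and which quantity the adversary has to make large.

\section{Linearized regret and the upper bound}\label{sec:upper}

We use three standard facts about a Hadamard manifold; see, for example, \cite[Ch.~II.1--II.2]{bh}.
\begin{itemize}
\item[(F1)] $d(z,p)\ge\|\mathrm{Log}_xz-\mathrm{Log}_xp\|$ for all $x,z,p$; that is, $\mathrm{Exp}_x$ does not decrease distances.
\item[(F2)] If $C$ is nonempty, closed and g-convex, then $d(\cdot,C)$ is g-convex and $1$-Lipschitz. This applies to points and to complete geodesics.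
\item[(F3)] For such $C$ every $z$ has a unique nearest point $P_C(z)\in C$, and $P_C$ is $1$-Lipschitz.
\end{itemize}
For a unit vector $v\in T_x\mathcal M$, (F1) and the length of the connecting arc give $d(\mathrm{Exp}_x(rv),\mathrm{Exp}_x(r'v))=|r-r'|$: complete geodesics are minimizing.

Given a play of the game and $y\in\mathcal K$, define the \emph{linearized regret}
\[
\Lambda_T(y)=-\sum_{t=1}^T\langle g_t,\mathrm{Log}_{x_t}y\rangle .
\]
It depends only on what the learner sees, and the subgradient inequality gives
\begin{equation}\label{eq:lin}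
\sum_{t=1}^T\big(f_t(x_t)-f_t(y)\big)\le\Lambda_T(y).
\end{equation}
To bound $\Lambda_T$ for gradient descent one needs an upper bound on the third side of a triangle. We use the comparison inequality of Zhang and Sra \cite{zs}: in curvature at least $\kappa$, a geodesic triangle with sides $a,b,c$ and angle $A$ between $b$ and $c$ satisfies
\begin{equation}\label{eq:zs}
a^2\le\zeta(\kappa,c)\,b^2+c^2-2bc\cos A .
\end{equation}
With $1$ in place of $\zeta(\kappa,c)$ this is the Euclidean law of cosines; $\zeta$ measures how much more a step of length $b$ can increase the squared distance to a point at distance $c$. This is the only place where the lower curvature bound is used.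

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Each term of $\Lambda_T(y)$ is at most $\|g_t\|\,d(x_t,y)\le LD$, so by \eqref{eq:lin} every algorithm has $\mathrm{Reg}_T\le DLT$. Consequently $cDL\sqrt{\zeta T}\le\mathbb E[\mathrm{Reg}_T]$ implies $c\sqrt{\zeta T}\le T$, that is, $T\ge c^2\zeta$.

Run R-OGD with constant step $\eta=D/(L\sqrt{\zeta T})$ from any $x_1\in\mathcal K$; it is a first-order algorithm because $P_{\mathcal K}$ is continuous. Fix $y\in\mathcal K$ and apply \eqref{eq:zs} to the triangle with vertices $x_t$, $\tilde x=\mathrm{Exp}_{x_t}(-\eta g_t)$ and $y$, with the angle at $x_t$. Here $b=\eta\|g_t\|\le\eta L$, $c=d(x_t,y)\le D$ and $bc\cos A=-\eta\langle g_t,\mathrm{Log}_{x_t}y\rangle$. Since $\zeta(\kappa,\cdot)$ is nondecreasing, and $d(x_{t+1},y)\le d(\tilde x,y)$ by (F3) and $P_{\mathcal K}(y)=y$,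
\[
d(x_{t+1},y)^2\le d(x_t,y)^2+\zeta\eta^2L^2+2\eta\langle g_t,\mathrm{Log}_{x_t}y\rangle .
\]
Summing over $t$ telescopes the distances and yields
\begin{equation}\label{eq:ogd}
\Lambda_T(y)\le\frac{D^2}{2\eta}+\frac{\eta\zeta L^2T}2=DL\sqrt{\zeta T}.
\end{equation}
By \eqref{eq:lin}, $\mathrm{Reg}_T\le DL\min\{T,\sqrt{\zeta T}\}$ on every play. The two-sided statement follows by combining this with Theorem~\ref{thm:hyp}, proved in Section~\ref{sec:hyp}.
\end{proof}

For a lower bound, \eqref{eq:lin} points the wrong way. The adversary has two tasks: to make $\Lambda_T(y)$ large for some $y$, and to choose losses for which \eqref{eq:lin} is an equality at that $y$. We start with the second.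

\section{Losses that are linear along one geodesic}\label{sec:losses}

In $\mathbb R^n$ affine losses turn \eqref{eq:lin} into an equality at all $y$ simultaneously. Their direct analogue is not admissible.

\begin{remark}\label{rem:surrogate}
On $\mathbb H^n_\kappa$ with $n\ge2$, the smooth function $h(z)=\langle g,\mathrm{Log}_xz\rangle$ with $g\ne0$ is not g-convex. Indeed, the isometry $z\mapsto\mathrm{Exp}_x(-\mathrm{Log}_xz)$ carries $h$ to $-h$. If $h$ were g-convex, so would be $-h$; then $h$ would be affine along all geodesics, its Hessian would vanish, and $\nabla h$ would be a parallel vector field with $\nabla h(x)=g$. A parallel field is annihilated by the curvature tensor, so planes containing $g$ would have curvature $0\neq\kappa$.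
\end{remark}

Equality is needed only at one point $y$, which the adversary knows. Split $g$ into its components along and across the geodesic $\gamma$ through $x$ and $y$. The first component calls for a g-convex function with constant slope along $\gamma$; a Busemann function, the renormalized distance to an endpoint of $\gamma$ at infinity, has this property. The second calls for a g-convex function that vanishes on $\gamma$ and still has a normal vector as a subgradient; the distance to $\gamma$ does, thanks to its kink. For a unit vector $v\in T_x\mathcal M$ put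
\[
\gamma_v=\{\mathrm{Exp}_x(rv):r\in\mathbb R\},\qquad B_v(z)=\lim_{r\to\infty}\big(d(z,\mathrm{Exp}_x(rv))-r\big).
\]

\begin{lemma}\label{lem:blocks}
Let $v\in T_x\mathcal M$ be a unit vector.
\begin{itemize}
\item[(a)] $B_v$ is finite, g-convex and $1$-Lipschitz, $B_v(\mathrm{Exp}_x(rv))=-r$ for all $r\in\mathbb R$, and $-v\in\partial B_v(x)$.
\item[(b)] Every unit vector $\nu\in T_x\mathcal M$ with $\nu\perp v$ lies in $\partial\,d(\cdot,\gamma_v)(x)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Write $p_r=\mathrm{Exp}_x(rv)$, so $d(p_r,p_{r'})=|r-r'|$. By the triangle inequality, $r\mapsto d(z,p_r)-r$ is nonincreasing and bounded below by $-d(z,x)$ on $[0,\infty)$, so the limit exists and is finite. By (F2), $B_v$ is a pointwise limit of g-convex $1$-Lipschitz functions, and both properties pass to the limit. For $r'\ge r$ we have $d(p_r,p_{r'})-r'=-r$. Finally, (F1) and the Cauchy--Schwarz inequality give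
\[
d(z,p_r)\ge\|rv-\mathrm{Log}_xz\|\ge\langle rv-\mathrm{Log}_xz,v\rangle=r-\langle v,\mathrm{Log}_xz\rangle .
\]
Subtracting $r$ and letting $r\to\infty$ gives $B_v(z)\ge\langle-v,\mathrm{Log}_xz\rangle$, and $B_v(x)=0$.

(b) In the same way $d(z,p_r)\ge\langle\mathrm{Log}_xz-rv,\nu\rangle=\langle\nu,\mathrm{Log}_xz\rangle$ for all $r\in\mathbb R$. Take the infimum over $r$ and note that $d(x,\gamma_v)=0$.
\end{proof}

From now on $\ell=L/\sqrt2$. The factor $\sqrt2$ pays for adding two Lipschitz constants.

\begin{lemma}\label{lem:loss}
Let $x,y\in\mathcal M$ and $g\in T_x\mathcal M$ with $\|g\|=\ell$. There is a g-convex $f=f_{x,y,g}:\mathcal M\to\mathbb R$, $L$-Lipschitz on $\mathcal M$, all of whose subgradients have norm at most $L$, such that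
\[
f(x)=0,\qquad g\in\partial f(x),\qquad f(y)=\langle g,\mathrm{Log}_xy\rangle .
\]
For fixed $y$ and $z$, the value $f_{x,y,g}(z)$ is a Borel function of $(x,g)$.
\end{lemma}

\begin{proof}
If $x=y$, take $f=\ell B_{-g/\ell}$; Lemma~\ref{lem:blocks}(a) gives $f(x)=0$, $g\in\partial f(x)$ and the Lipschitz constant $\ell\le L$. If $x\ne y$, let $u=\mathrm{Log}_xy/d(x,y)$, write $g=au+w$ with $w\perp u$, and put
\begin{equation}\label{eq:loss}
f=|a|\,B_{-(\mathrm{sgn}\,a)u}+\|w\|\,d(\cdot,\gamma_u),
\end{equation}
omitting a term whose coefficient is $0$. As a nonnegative combination of g-convex functions vanishing at $x$, $f$ is g-convex and $f(x)=0$. Adding the subgradient inequalities of Lemma~\ref{lem:blocks}, with $\nu=w/\|w\|$, shows that $|a|(\mathrm{sgn}\,a)u+w=g$ lies in $\partial f(x)$. The Lipschitz constant is at most $|a|+\|w\|\le\sqrt2\,(a^2+\|w\|^2)^{1/2}=L$. At $\mathrm{Exp}_x(ru)$ the first term of \eqref{eq:loss} equals $|a|(\mathrm{sgn}\,a)r=ar$ and the second vanishes; with $r=d(x,y)$ this gives $f(y)=a\,d(x,y)=\langle g,\mathrm{Log}_xy\rangle$.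

If $q\in\partial f(p)$, the subgradient inequality at $\mathrm{Exp}_p(q)$ gives $\|q\|^2\le f(\mathrm{Exp}_p(q))-f(p)\le L\|q\|$, so $\|q\|\le L$.

For fixed $z$ and $r$, the map $v\mapsto d(z,\mathrm{Exp}(rv))$ is continuous on the unit tangent bundle. Hence $B_v(z)$, a limit along integers $r$, and $d(z,\gamma_v)$, an infimum over rational $r$, are Borel in $v$. The quantities $u,a,w$ are continuous in $(x,g)$ on $\{x\ne y\}$, and the cases $x=y$, $a>0$, $a=0$, $a<0$ define Borel sets.
\end{proof}

\begin{example}\label{ex:halfplane}
In the upper half-plane model of $\mathbb H^2_{-1}$ take $x=i$ and $y=ie^{r_0}$ with $r_0>0$; any two distinct points can be moved to this position by an isometry. Then $\gamma_u$ is the imaginary axis. The distance formula reads $\cosh d(z,ie^r)=(|z|^2+e^{2r})/(2e^r\,\mathrm{Im}\,z)$. Letting $r\to\pm\infty$, and minimizing over $r$ at $e^r=|z|$, one obtains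
\[
B_u(z)=-\log\mathrm{Im}\,z,\qquad B_{-u}(z)=\log\frac{|z|^2}{\mathrm{Im}\,z},\qquad d(z,\gamma_u)=\operatorname{arsinh}\frac{|\mathrm{Re}\,z|}{\mathrm{Im}\,z}.
\]
For $g$ with horizontal component $\omega_0$ and vertical component $a<0$, the loss \eqref{eq:loss} is $f(z)=a\log\mathrm{Im}\,z+|\omega_0|\operatorname{arsinh}(|\mathrm{Re}\,z|/\mathrm{Im}\,z)$, and $f(ie^r)=ar$. If $\omega_0\ne0$, then for every $a$ the loss is differentiable exactly off the axis $\gamma_u$.
\end{example}

\section{Hiding a target}\label{sec:hide}

By Lemma~\ref{lem:loss} every vector of norm $\ell$ is a legal answer, so it remains to make the linearized regret large. This task does not involve the losses at all. Throughout this section the hypotheses of Theorem~\ref{thm:general} hold. For $V_x=T_x\mathcal M$ the required basis is obtained by applying Gram--Schmidt to the coordinate vector fields of the global chart $\mathrm{Log}_o$, $o\in\mathcal M$.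

\begin{proposition}\label{prop:lin}
For every first-order algorithm there are an index $j$ and Borel maps $G_1,\dots,G_T$ with $G_t(x)\in V_x$ and $\|G_t(x)\|=\ell$ such that, when the algorithm receives the feedback $g_t=G_t(x_t)$,
\[
\mathbb E[\Lambda_T(y_j)]\ge\frac{L\rho}{4\sqrt{6m}}\min\Big\{T,\sqrt{\tfrac{T\log N}{10}}\Big\}.
\]
\end{proposition}

\subsection{Randomized feedback and the cost of a round}
The answer $g_t=-\ell\,\mathrm{Log}_{x_t}y/d(x_t,y)$ maximizes the $t$-th term of $\Lambda_T(y)$, but it discloses the direction of $y$. We therefore draw the line spanned by $g_t$ without looking at the target and let the target influence only the sign. This is why the subspaces $V_x$ must not depend on $j$.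

Fix $\varepsilon\in[0,1]$. Draw, independently of each other and of $\xi$, an index $J$ uniform on $\{1,\dots,N\}$, vectors $Z_1,\dots,Z_T$ uniform on the unit sphere $S^{m-1}\subset\mathbb R^m$, and $U_1,\dots,U_T$ uniform on $[0,1]$. In round $t$, on seeing $x_t$, let $e_t\in V_{x_t}$ be the unit vector with coordinates $Z_t$ in the given basis, and put
\begin{equation}\label{eq:feedback}
\sigma_t=\mathrm{sgn}\langle e_t,\mathrm{Log}_{x_t}y_J\rangle\in\{-1,0,1\},\qquad
b_t=\begin{cases}+1,&U_t\le\frac12(1+\varepsilon\sigma_t),\\-1,&\text{otherwise,}\end{cases}\qquad g_t=-\ell\,b_te_t .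
\end{equation}
Thus $\sigma_t$ is the sign for which $\sigma_te_t$ makes an acute angle with the direction of $y_J$, and $b_t$ is a noisy copy of it with mean $\varepsilon\sigma_t$.

\begin{lemma}\label{lem:cost}
Under the feedback \eqref{eq:feedback},
$\displaystyle\ \mathbb E[\Lambda_T(y_J)]\ge\frac{\varepsilon L}{\sqrt{6m}}\sum_{t=1}^T\mathbb E\,d(x_t,y_J)$.
\end{lemma}

\begin{proof}
Let $\mathcal F_t$ be generated by $J$, $\xi$ and $(Z_i,U_i)_{i<t}$. Then $x_t$ and $v_t=\mathrm{Log}_{x_t}y_J$ are $\mathcal F_t$-measurable, and $(Z_t,U_t)$ is independent of $\mathcal F_t$. The $t$-th term of $\Lambda_T(y_J)$ is $\ell\,b_t\langle e_t,v_t\rangle$. Since $\mathbb E[b_t\mid\mathcal F_t,Z_t]=\varepsilon\sigma_t$, its conditional expectation given $(\mathcal F_t,Z_t)$ is $\varepsilon\ell\,|\langle e_t,v_t\rangle|$. Given $\mathcal F_t$, the vector $e_t$ is uniform on the unit sphere of $V_{x_t}$, and $v_t\in V_{x_t}$ by hypothesis. By rotation invariance $\langle e_t,v_t\rangle$ has the law of $\|v_t\|X$, where $X$ is the first coordinate of a uniform point of $S^{m-1}$. The $t$-th term therefore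 has expectation $\varepsilon\ell\,\mathbb E|X|\;\mathbb E\,d(x_t,y_J)$.

By symmetry $\mathbb EX^2=1/m$. Writing a standard Gaussian vector $\Gamma\in\mathbb R^m$ as $\|\Gamma\|$ times an independent uniform direction gives $3=\mathbb E\Gamma_1^4=\mathbb E\|\Gamma\|^4\,\mathbb EX^4=(m^2+2m)\,\mathbb EX^4$. H\"older's inequality with exponents $\frac32$ and $3$, applied to $X^2=|X|^{2/3}|X|^{4/3}$, gives $\mathbb EX^2\le(\mathbb E|X|)^{2/3}(\mathbb EX^4)^{1/3}$, so
\[
\mathbb E|X|\ge\frac{(\mathbb EX^2)^{3/2}}{(\mathbb EX^4)^{1/2}}=\sqrt{\frac{m+2}{3m^2}}\ge\frac1{\sqrt{3m}},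
\]
and $\ell/\sqrt{3m}=L/\sqrt{6m}$.
\end{proof}

So the learner pays in proportion to its distance from $y_J$, and we must show that it stays far away. Two observations drive this. First, given $\xi$ and the pairs $(Z_i,b_i)_{i<t}$, the recursion
\begin{equation}\label{eq:recursion}
x_i=\phi_i(\xi,g_1,\dots,g_{i-1}),\qquad e_i\text{ from }(x_i,Z_i),\qquad g_i=-\ell\,b_ie_i
\end{equation}
computes $x_1,\dots,x_t$ without reference to $J$: the target acts only through the signs $b_i$. Second, by the triangle inequality a point lies at distance less than $\rho$ from at most one $y_j$.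

\subsection{Short horizons: counting signs}\label{sec:count}
The mechanism is already visible with $\varepsilon=1$ and $2^T\le N$, where counting suffices. Condition on $\xi$ and on all $Z_i,U_i$; the index $J$ remains uniform. By \eqref{eq:recursion}, $x_t$ is now a function of $(b_1,\dots,b_{t-1})$ and takes at most $2^{t-1}$ values. Each value is within distance less than $\rho$ of at most one $y_j$, so at most $2^{t-1}$ indices $j$ have the property that the play with $J=j$ has $d(x_t,y_j)<\rho$. Hence
\[
\Pr\big(d(x_t,y_J)<\rho\big)\le\frac{2^{t-1}}N\le\frac12\qquad(t\le T),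
\]
and Lemma~\ref{lem:cost} gives $\mathbb E[\Lambda_T(y_J)]\ge L\rho T/(2\sqrt{6m})$. In a disk of diameter $D$ in $\mathbb H^2_\kappa$ we shall find $\rho=D/4$, $m=2$, $\log N\ge\zeta/4$ (Lemma~\ref{lem:pack}); for $T\le\zeta/4$ we then have $2^T\le e^{T}\le N$, and the bound is $DLT/(16\sqrt3)$. One bit arrives per round and about $\zeta$ bits are needed, so the linearized regret grows linearly for about $\zeta$ rounds.

Beyond that, unbiased guessing is no longer what the learner does: for $\varepsilon=1$, Lemma~\ref{lem:cost} and \eqref{eq:ogd} show that R-OGD has $\frac1T\sum_t\mathbb E\,d(x_t,y_J)\le D\sqrt{6m\zeta/T}$. To keep the target hidden for $T$ rounds the signs must be made noisy. The cost per round is linear in $\varepsilon$, whereas the information, as we now show, is quadratic in $\varepsilon$; counting is replaced by relative entropy.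

\subsection{Long horizons: relative entropy}
For probability measures $P\ll Q$ let $\mathrm{KL}(P\|Q)=\mathbb E_P\log\frac{dP}{dQ}=\mathbb E_Q\,\psi\big(\frac{dP}{dQ}\big)$ with $\psi(r)=r\log r$, $\psi(0)=0$. We use Fano's inequality in the following form.

\begin{lemma}\label{lem:fano}
Let $P_1,\dots,P_N\ll Q$ be probability measures on one space, $N\ge2$, and let $A_1,\dots,A_N$ be pairwise disjoint events. Then
\[
\frac1N\sum_{j=1}^NP_j(A_j)\le\frac{\frac1N\sum_{j=1}^N\mathrm{KL}(P_j\|Q)+\log2}{\log N}.
\]
\end{lemma}

\begin{proof}
On the product of $\{1,\dots,N\}$ with the space, let $\tilde P$ and $\tilde Q$ be the laws of $(j,h)$ with $j$ uniform and $h$ distributed according to $P_j$ and $Q$ respectively. Then $\mathrm{KL}(\tilde P\|\tilde Q)=\frac1N\sum_j\mathrm{KL}(P_j\|Q)$. For $A=\{(j,h):h\in A_j\}$ the number $p=\tilde P(A)$ is the left-hand side, and $q=\tilde Q(A)=\frac1N\sum_jQ(A_j)\le\frac1N$ by disjointness. If $q=0$ then $p=0$. Otherwise Jensen's inequality for the convex function $\psi$, on $A$ and on its complement, gives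
\[
\mathrm{KL}(\tilde P\|\tilde Q)\ge q\,\psi\Big(\frac pq\Big)+(1-q)\,\psi\Big(\frac{1-p}{1-q}\Big)\ge p\log\frac1q+\psi(p)+\psi(1-p)\ge p\log N-\log2 ,
\]
where the second step drops the term $(1-p)\log\frac1{1-q}\ge0$.
\end{proof}

\begin{lemma}\label{lem:far}
If $T\varepsilon^2\le\frac1{10}\log N$, then $\Pr(d(x_t,y_J)\ge\rho)>\frac14$ for all $t\le T$.
\end{lemma}

\begin{proof}
Fix $t$ and let $\mathcal H=(\xi,(Z_1,b_1),\dots,(Z_{t-1},b_{t-1}))$. By \eqref{eq:recursion}, the points $x_1,\dots,x_t$, the vectors $e_i$ and, for each $j$, the signs $\sigma_i^{(j)}=\mathrm{sgn}\langle e_i,\mathrm{Log}_{x_i}y_j\rangle$ are Borel functions of $\mathcal H$; moreover $\sigma_i^{(j)}$ depends only on $\xi$, $(Z_l,b_l)_{l<i}$ and $Z_i$. Let $P_j$ be the law of $\mathcal H$ given $J=j$, and let $Q$ be its law when $\varepsilon$ is replaced by $0$, under which $\xi$, the $Z_i$ and the fair signs $b_i$ are independent. Under both laws $\xi$ has the same distribution, and $Z_i$ is uniform given the past. Given the past and $Z_i$, the sign $b_i$ equals $b\in\{\pm1\}$ with probability $\frac12(1+\varepsilon b\sigma_i^{(j)})$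 under $P_j$ and $\frac12$ under $Q$. Hence
\[
\frac{dP_j}{dQ}=\prod_{i<t}\big(1+\varepsilon b_i\sigma_i^{(j)}\big).
\]
Under $P_j$ each factor is almost surely positive, also for $\varepsilon=1$, and takes finitely many values. By $\log(1+r)\le r$ and the conditional mean $\varepsilon\sigma_i^{(j)}$ of $b_i$,
\[
\mathrm{KL}(P_j\|Q)=\sum_{i<t}\mathbb E_{P_j}\log\big(1+\varepsilon b_i\sigma_i^{(j)}\big)\le\sum_{i<t}\varepsilon^2\,\mathbb E_{P_j}\big(\sigma_i^{(j)}\big)^2\le T\varepsilon^2\le\tfrac1{10}\log N .
\]
The events $A_j=\{d(x_t,y_j)<\rho\}$ are pairwise disjoint, and $\frac1N\sum_jP_j(A_j)=\Pr(d(x_t,y_J)<\rho)$. Lemma~\ref{lem:fano} and $N\ge3$ bound this probability by $\frac1{10}+\frac{\log2}{\log3}<\frac34$; the last inequality amounts to $\frac{\log 2}{\log 3}<\frac{13}{20}$, that is, $2^{20}<3^{13}$.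
\end{proof}

This is the only use of $N\ge3$; for $N=2$ Lemma~\ref{lem:fano} is vacuous.

\subsection{Conclusion}

\begin{proof}[Proof of Proposition~\ref{prop:lin}]
Take the largest bias allowed by Lemma~\ref{lem:far}, namely $\varepsilon=\min\{1,\sqrt{(\log N)/(10T)}\}$. Then $\mathbb E\,d(x_t,y_J)\ge\rho/4$ for all $t$, and Lemma~\ref{lem:cost} gives
\[
\mathbb E[\Lambda_T(y_J)]\ge\frac{L\rho}{4\sqrt{6m}}\,\varepsilon T=\frac{L\rho}{4\sqrt{6m}}\min\Big\{T,\sqrt{\tfrac{T\log N}{10}}\Big\}.
\]
The variable $\Lambda_T(y_J)$ is a bounded Borel function of the independent variables $\xi$ and $\omega=(J,Z_1,\dots,Z_T,U_1,\dots,U_T)$. By Fubini's theorem some value of $\omega$ makes the expectation over $\xi$ at least the right-hand side. For this value, $J$ is a fixed index $j$, and \eqref{eq:feedback} expresses $g_t$ as a Borel function $G_t(x_t)$.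
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Take $j$ and $G_t$ from Proposition~\ref{prop:lin}, and let the adversary play $g_t=G_t(x_t)$ and $f_t=f_{x_t,y_j,g_t}$. By Lemma~\ref{lem:loss} this move is legal, depends only on $(t,x_t)$, has $f_t(x_t)=0$, and satisfies $f_t(x_t)-f_t(y_j)=-\langle g_t,\mathrm{Log}_{x_t}y_j\rangle$. Since $y_j\in\mathcal K$, we get $\mathrm{Reg}_T\ge\Lambda_T(y_j)$ on every play. The regret is a bounded random variable: each $f_t(z)$ is Borel in $\xi$ and $L$-Lipschitz in $z$, so the minimum over the compact set $\mathcal K$ is an infimum over a countable dense subset. Taking expectations gives the bound. If the learner also observes $f_t(x_t)$, substitute the value $0$ for these observations. This defines a first-order algorithm, and against the adversary built for it the original learner makes the same moves.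
\end{proof}

\begin{remark}\label{rem:flat}
Theorem~\ref{thm:general} gains over $\sqrt T$ only through the ratio $(\log N)/m$, and in flat space there is no gain. If $\mathcal M=\mathbb R^n$ and $\mathcal K$ has diameter $D$, the points $y_j$ lie in the $m$-dimensional affine subspace $x+V_x$. There the open balls of radius $\rho$ about them are disjoint and lie in a ball of radius $D+\rho$, so $N\le(1+D/\rho)^m$ and $\rho\sqrt{(\log N)/m}\le\sqrt{\rho D}\le D$.
\end{remark}

\section{Hyperbolic balls}\label{sec:hyp}

\subsection{Normalization and the hyperboloid model}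
Put $k=\sqrt{|\kappa|}$. Multiplying the metric by $k^2$ turns $\mathbb H^n_\kappa$ into $\mathbb H^n=\mathbb H^n_{-1}$ and keeps geodesics, g-convexity, smoothness and regret. It replaces $D$ by $kD$, $L$ by $L/k$ and each subgradient $g$ by $g/k^2$, so $DL$, $s$, $\zeta$ and the class of first-order algorithms are unchanged. In this section and the next we therefore assume $\kappa=-1$, so that $s=D$.

On $\mathbb R^{n+1}$ let $\langle p,q\rangle=-p_0q_0+p_1q_1+\dots+p_nq_n$. Then $\mathbb H^n=\{x:\langle x,x\rangle=-1,\ x_0>0\}$, the tangent space is $T_x\mathbb H^n=x^\perp$, on which the form is positive definite and is the metric, and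
\begin{equation}\label{eq:hyperboloid}
\mathrm{Exp}_x(ru)=(\cosh r)\,x+(\sinh r)\,u\quad(u\in x^\perp,\ \|u\|=1),\qquad\cosh d(x,y)=-\langle x,y\rangle .
\end{equation}
The projection onto $x^\perp$ along $x$ is $\pi_x(p)=p+\langle p,x\rangle x$, with kernel $\mathbb Rx$. By \eqref{eq:hyperboloid}, $\mathrm{Log}_xy$ is a multiple of $\pi_x(y)$.

Let $\mathcal K$ be the closed ball of center $o$ and radius $R=D/2$. It is compact, g-convex as a sublevel set of $d(\cdot,o)$, and of diameter $D$. Fix orthonormal $w_1,w_2\in o^\perp$ and let $W=\mathrm{span}(o,w_1,w_2)$. The candidates for the target will lie in the hyperbolic plane $\mathbb H^n\cap W$.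

\subsection{Exponentially many separated points}

\begin{lemma}\label{lem:pack}
There are points $y_1,\dots,y_N\in\mathcal K\cap W$, $N\ge6$, with pairwise distances at least $R$ and $\log N\ge\zeta/4$.
\end{lemma}

\begin{proof}
Let $y=\mathrm{Exp}_o(Ru)$ and $y'=\mathrm{Exp}_o(Ru')$ with unit vectors $u,u'\in\mathrm{span}(w_1,w_2)$ at angle $\varphi\in[0,\pi]$. By \eqref{eq:hyperboloid},
\[
\cosh d(y,y')=\cosh^2R-\sinh^2R\cos\varphi=1+2\sinh^2R\,\sin^2(\varphi/2),
\]
that is, $\sinh(d(y,y')/2)=\sinh R\,\sin(\varphi/2)$. Since $\sinh R=2\sinh(R/2)\cosh(R/2)$, we have $d(y,y')\ge R$ exactly when $\varphi\ge\theta$, where $\theta\in(0,\pi/3]$ is defined by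
\[
\sin(\theta/2)=\frac1{2\cosh(R/2)}=\frac1{2\cosh(D/4)} .
\]
Let $N=\lfloor2\pi/\theta\rfloor\ge6$ and take $N$ equally spaced directions; any two make an angle in $[2\pi/N,\pi]\subseteq[\theta,\pi]$.

By concavity, $\sin r\ge\frac3\pi r$ on $[0,\pi/6]$. Hence $\theta/2\le\frac\pi3\sin(\theta/2)$ and $2\pi/\theta\ge6\cosh(D/4)$. For $r\ge6$ we have $\lfloor r\rfloor/r>\lfloor r\rfloor/(\lfloor r\rfloor+1)\ge\frac67$, so $N\ge\frac{36}7\cosh(D/4)\ge\frac52e^{D/4}$. Therefore $\log N\ge\log\frac52+\frac D4\ge\frac{1+D}4\ge\frac\zeta4$ by \eqref{eq:zeta}.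
\end{proof}

As $D\to0$ the angle $\theta$ tends to $\pi/3$ and the points form a regular hexagon, as in the Euclidean plane; for large $D$ the angle decays like $e^{-D/4}$.

\subsection{Three dimensions suffice}
With $V_x=T_x\mathbb H^n$ Theorem~\ref{thm:general} would lose a factor $\sqrt n$. The loss is avoidable because a point $x$ and the plane $\mathbb H^n\cap W$ span at most a three-dimensional hyperbolic subspace.

\begin{lemma}\label{lem:subspace}
Let $n\ge3$. There are $3$-dimensional subspaces $V_x\subseteq T_x\mathbb H^n$, with an orthonormal basis that is Borel in $x$, such that $\mathrm{Log}_xy\in V_x$ for all $x\in\mathbb H^n$ and $y\in\mathbb H^n\cap W$.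
\end{lemma}

\begin{proof}
Fix a unit vector $w_3\in o^\perp$ orthogonal to $w_1,w_2$. It suffices to have $\pi_x(W)\subseteq V_x$.

If $x\notin W$, then $\pi_x$ is injective on $W$, so $\pi_x(o),\pi_x(w_1),\pi_x(w_2)$ form a basis of $V_x=\pi_x(W)$.

If $x\in W$, note that $x\notin o^\perp$, since the form is positive definite on $o^\perp$. Hence $\pi_x$ is injective on $o^\perp$, and $\pi_x(w_1),\pi_x(w_2),\pi_x(w_3)$ form a basis of their span $V_x$. Now $\pi_x(W)$ is $2$-dimensional because $W$ contains the kernel $\mathbb Rx$, and it contains the independent vectors $\pi_x(w_1),\pi_x(w_2)$; thus $\pi_x(W)\subseteq V_x$.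

On each of the Borel sets $\{x\notin W\}$ and $\{x\in W\}$ the basis is continuous in $x$, and so is its Gram--Schmidt orthonormalization.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:hyp}]
Apply Theorem~\ref{thm:general} with the points of Lemma~\ref{lem:pack}, so $\rho=D/4$ and $\log N\ge\zeta/4$, and with $V_x=T_x\mathbb H^2$, $m=2$ if $n=2$, and $V_x$ from Lemma~\ref{lem:subspace}, $m=3$ if $n\ge3$. Since
\begin{equation}\label{eq:const}
\frac{L\rho}{4\sqrt{6m}}\min\Big\{T,\sqrt{\tfrac{T\log N}{10}}\Big\}\ge\frac{DL}{16\sqrt{6m}}\min\Big\{T,\sqrt{\tfrac{\zeta T}{40}}\Big\}\ge c'_m\,DL\min\{T,\sqrt{\zeta T}\}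
\end{equation}
with $c'_m=1/(16\sqrt{240m})$, it remains to compare constants: $16^2\cdot480=122880<351^2$ and $16^2\cdot720=184320<430^2$, so $c'_2>\frac1{351}$ and $c'_3>\frac1{430}$. For $T\ge\zeta$ the minimum equals $\sqrt{\zeta T}$, and $n=2$ gives Statement (S).
\end{proof}

\begin{remark}\label{rem:full}
The argument does not conflict with the full-information bound $O(DL\sqrt T)$. In $\mathbb H^2$, if $x_t\ne y_j$ and $g_t$ is not parallel to $\mathrm{Log}_{x_t}y_j$, then by Example~\ref{ex:halfplane} the set where $f_t$ fails to be differentiable is the geodesic through $x_t$ and the target. This geodesic meets the circle carrying $y_1,\dots,y_N$ in at most two points: in the Poincar\'e disk centered at $o$, the two curves lie on distinct Euclidean circles or lines. One revealed loss thus leaves at most two candidates.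
\end{remark}

\section{Losses that are smooth at the point played}\label{sec:smooth}

If a g-convex $f$ is differentiable at $x$, then $\partial f(x)=\{\nabla f(x)\}$. Indeed, convexity of $r\mapsto f(\mathrm{Exp}_x(rv))$ gives $f(\mathrm{Exp}_x v)\ge f(x)+\langle\nabla f(x),v\rangle$; and if $q\in\partial f(x)$, differentiating $f(\mathrm{Exp}_x(rv))\ge f(x)+r\langle q,v\rangle$ at $r=0^+$ gives $\langle\nabla f(x)-q,v\rangle\ge0$ for all $v$.

In \eqref{eq:loss} the Busemann term is smooth on $\mathbb H^n$. By \eqref{eq:hyperboloid}, $\cosh d(z,\mathrm{Exp}_x(rv))=-\langle z,x\rangle\cosh r-\langle z,v\rangle\sinh r$, whence $B_v(z)=\log(-\langle z,x+v\rangle)$; the argument is positive because $-\langle z,x\rangle=\cosh d(x,z)$ and $|\langle z,v\rangle|\le\sinh d(x,z)$. Only the kink of $d(\cdot,\gamma_u)$ has to be removed. We move it a small distance $\tau$ away from $x$, in the direction $-w$, by using the distance to a half-space. The loss is then no longer exactly linear on $\gamma_u$, but the error tends to $0$ with $\tau$, and the strict inequalities for $c'_m$ leave room for it.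

\begin{lemma}\label{lem:halfspace}
Let $\nu\in\mathbb R^{n+1}$ with $\langle\nu,\nu\rangle=1$, and let $H=\{p\in\mathbb H^n:\langle p,\nu\rangle\le0\}$. Then $H$ is nonempty, closed and g-convex, and $d(z,H)=\operatorname{arsinh}\langle z,\nu\rangle$ for $z\in\mathbb H^n\setminus H$.
\end{lemma}

\begin{proof}
By \eqref{eq:hyperboloid}, a point at distance $r$ from $p$ on the segment from $p$ to $p'$ equals $(\sinh(d-r)\,p+\sinh r\,p')/\sinh d$ with $d=d(p,p')$, a nonnegative combination; so $H$ is g-convex. Let $z\notin H$, $\langle z,\nu\rangle=\sinh h$ with $h>0$, and $q=(z-(\sinh h)\nu)/\cosh h$. Then $\langle q,\nu\rangle=0$ and $\langle q,q\rangle=(-1-\sinh^2h)/\cosh^2h=-1$. The curve $r\mapsto(\cosh r)q+(\sinh r)\nu$ stays in $\{\langle p,p\rangle=-1\}$ and joins $q$ to $z$, so $q$ lies on the sheet $\mathbb H^n$. Thus $q\in H$ and $d(z,q)=h$. For $p\in H$ we have $\cosh d(z,p)=-(\cosh h)\langle q,p\rangle-(\sinh h)\langle\nu,p\rangle\ge\cosh h$, because $-\langle q,p\rangle\ge1$ and $\langle\nu,p\rangle\le0$.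
\end{proof}

\begin{lemma}\label{lem:smoothloss}
Let $\tau>0$, $\delta_\tau=\operatorname{arsinh}(\cosh D\,\sinh\tau)$, $x,y\in\mathbb H^n$ with $d(x,y)\le D$, and $g\in T_x\mathbb H^n$ with $\|g\|=\ell$. There is a function $f$ with all the properties in Lemma~\ref{lem:loss}, except that $f(y)\le\langle g,\mathrm{Log}_xy\rangle+L\delta_\tau$ replaces the equality, which is $C^\infty$ near $x$ with $\partial f(x)=\{g\}$.
\end{lemma}

\begin{proof}
If $x=y$ or $w=0$, the loss of Lemma~\ref{lem:loss} is a multiple of a Busemann function and is already smooth. Otherwise let $\hat w=w/\|w\|$ and $\nu=-(\sinh\tau)x+(\cosh\tau)\hat w$. This is the velocity of $r\mapsto\mathrm{Exp}_x(r\hat w)$ at $r=-\tau$, and $\langle\nu,\nu\rangle=1$; the half-space $H$ of Lemma~\ref{lem:halfspace} is bounded by the hyperplane orthogonal to this geodesic at $\mathrm{Exp}_x(-\tau\hat w)$. Replace the second term of \eqref{eq:loss} by $\|w\|(d(\cdot,H)-\tau)$.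

By (F2) the new $f$ is g-convex with Lipschitz constant at most $|a|+\|w\|\le L$, and the bound on subgradients follows as in Lemma~\ref{lem:loss}. Since $\langle x,\nu\rangle=\sinh\tau>0$, the point $x$ lies in the open set $\mathbb H^n\setminus H$, where $d(\cdot,H)=\operatorname{arsinh}\langle\cdot,\nu\rangle$ is $C^\infty$. Its value at $x$ is $\tau$, so $f(x)=0$, and its derivative at $x$ in a direction $v\in x^\perp$ is $\langle v,\nu\rangle/\cosh\tau=\langle v,\hat w\rangle$. The first term of \eqref{eq:loss} is smooth and has the subgradient $au$ at $x$, which is therefore its gradient. Hence $\nabla f(x)=au+w=g$ and $\partial f(x)=\{g\}$.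

With $r=d(x,y)\le D$ we have $y=(\cosh r)x+(\sinh r)u$, and $x,u,\hat w$ are mutually orthogonal, so $\langle y,\nu\rangle=\cosh r\sinh\tau>0$ and $d(y,H)\le\delta_\tau$. Therefore $f(y)\le ar+\|w\|\delta_\tau\le\langle g,\mathrm{Log}_xy\rangle+L\delta_\tau$. Finally $d(z,H)=\operatorname{arsinh}\max\{\langle z,\nu\rangle,0\}$ and $\nu$ is continuous in $(x,g)$ on $\{x\ne y,\ w\ne0\}$, which gives the Borel dependence.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:smooth}]
Use the data of the proof of Theorem~\ref{thm:hyp}, and take $j$ and $G_t$ from Proposition~\ref{prop:lin}, which does not refer to the losses. By \eqref{eq:const}, $\mathbb E[\Lambda_T(y_j)]\ge c'_mDL\min\{T,\sqrt{\zeta T}\}$. Let the adversary play $g_t=G_t(x_t)$ with the loss of Lemma~\ref{lem:smoothloss} for $(x_t,y_j,g_t)$. Then $\mathrm{Reg}_T\ge\Lambda_T(y_j)-TL\delta_\tau$ on every play, and $\mathrm{Reg}_T$ is a bounded random variable by the argument in the proof of Theorem~\ref{thm:general}. Since $c'_m>c_n$ and $\delta_\tau\to0$ as $\tau\to0$, we can choose $\tau$, depending only on $T$ and $D$, with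 $T\delta_\tau\le(c'_m-c_n)D\min\{T,\sqrt{\zeta T}\}$ in both cases. Then $\mathbb E[\mathrm{Reg}_T]\ge c_nDL\min\{T,\sqrt{\zeta T}\}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{bh}
Bridson and Haefliger, \emph{Metric Spaces of Non-positive Curvature}.

\bibitem{problem}
\emph{Towards Characterizing the Complexity of Riemannian Online Convex Optimization}, \texttt{https://openreview.net/pdf?id=Rrbst1HHYL}.

\bibitem{zs}
Zhang and Sra, \emph{First-order methods for geodesically convex optimization}, COLT 2016.

\end{thebibliography}
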